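# Replacing a locale by a space inside its own variety

## 1. The regular open sets of the line

Let $C$ be the set of regular open subsets of $\mathbb R$, that is, open $U$ with $U=\operatorname{int}\operatorname{cl}U$, ordered by inclusion. This is a complete Boolean algebra: finite meets are intersections, $\bigvee_j U_j=\operatorname{int}\operatorname{cl}\bigcup_jU_j$, and $\neg U=\mathbb R\setminus\operatorname{cl}U$. It has no atoms, since every nonempty open set contains a smaller nonempty open interval. In a complete Boolean algebra finite meets distribute over arbitrary joins, so $C$ looks much like the lattice $\mathcal O(Y)$ of open sets of a space. Is it one?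

It is not. Suppose $C\cong\mathcal O(Y)$. Since $C$ has more than one element, $Y$ has a point $y$. Let $p$ be the union of all open sets that omit $y$. Then $p\neq 1$, and if $a\wedge b\le p$, then $y\notin a\cap b$, so $a\le p$ or $b\le p$. Apply this to $a\wedge\neg a=0\le p$: for every $a$, either $a\le p$ or $\neg a\le p$. Now let $a\le\neg p$. If $a\le p$, then $a=0$; if $\neg a\le p$, then $\neg p\le a$ and $a=\neg p$. So $\neg p$, which is not $0$, is an atom. But $C$ has no atoms.

So $C$ is not the open-set lattice of a space. Nevertheless a space can do the work of $C$. Let $X_0$ be the set of ultrafilters of $C$ with the discrete topology, so that $\mathcal O(X_0)=\mathcal P(X_0)$, and put $\hat a=\{G\in X_0:a\in G\}$. The map $a\mapsto\hat a$ is an injective Boolean homomorphism $C\to\mathcal P(X_0)$. To come back we use a classical theorem.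

**Sikorski's extension theorem.** If $A_0$ is a subalgebra of a Boolean algebra $A$ and $D$ is a complete Boolean algebra, then every Boolean homomorphism $A_0\to D$ extends to a Boolean homomorphism $A\to D$.

Apply it to the subalgebra $\{\hat a:a\in C\}$ of $\mathcal P(X_0)$ and the homomorphism $\hat a\mapsto a$ into $C$. We obtain a Boolean homomorphism $\sigma_0:\mathcal P(X_0)\to C$ with $\sigma_0(\hat a)=a$. So $C$ is both a subalgebra and a homomorphic image of $\mathcal O(X_0)$. Conversely, $\mathcal P(X_0)$ embeds in a power of the quotient $\{0,1\}$ of $C$, by the maps $U\mapsto[G\in U]$, one for each $G\in X_0$. So $C$ and $\mathcal O(X_0)$ satisfy the same equations.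

How does this fit with the absence of points? Let us compute $\sigma_0$ on a singleton. Let $c=\sigma_0(\{G\})$ and suppose $c\ne0$. Split $c=c_1\vee c_2$ with $c_1,c_2$ nonzero and disjoint. One of them, say $c_1$, is not in $G$. Then $c_1=c_1\wedge c=\sigma_0(\hat c_1\cap\{G\})=\sigma_0(\emptyset)=0$, a contradiction. Hence
$$\sigma_0(\{G\})=0\quad\text{for every }G\in X_0. \tag{1}$$
The map $\sigma_0$ preserves the finite operations, but it sends every singleton to $0$ and their union $X_0$ to $1$. It is not compatible with infinite unions, and nobody asked it to be: equations involve only finite operations.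

This suggests asking how general the phenomenon is. Given a complete lattice that looks like a topology but has too few points, is there always a genuine topology with the same equations?

## 2. Locales, varieties, logics

**Definition.** A *Heyting algebra* is a bounded lattice with an operation $\to$ such that $c\le a\to b$ iff $c\wedge a\le b$. Such a lattice is distributive. A *locale* (or *frame*) is a complete lattice with $a\wedge\bigvee_ib_i=\bigvee_i(a\wedge b_i)$. It is a Heyting algebra with $a\to b=\bigvee\{c:c\wedge a\le b\}$. A locale is *spatial* if it is isomorphic to $\mathcal O(X)$ for some topological space $X$.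

In $\mathcal O(X)$ we have $U\to V=\operatorname{int}(U^c\cup V)$, where $U^c=X\setminus U$, and infinite meets are interiors of intersections. A *Heyting homomorphism* preserves $0,1,\wedge,\vee,\to$. Infinite joins are not mentioned.

**Definition.** For a class $\mathcal K$ of Heyting algebras, $\mathbf H(\mathcal K)$, $\mathbf S(\mathcal K)$, $\mathbf P(\mathcal K)$ are the classes of homomorphic images, subalgebras and products (up to isomorphism) of members of $\mathcal K$. The variety generated by $\mathcal K$ is $\mathbf{HSP}(\mathcal K)$, the smallest variety containing $\mathcal K$.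

By Birkhoff's theorem, $\mathbf{HSP}(\mathcal K)$ consists of all Heyting algebras that satisfy every equation valid in $\mathcal K$. A formula $\varphi$ is *valid* in $A$ if every valuation gives it the value $1$, that is, if $A$ satisfies $\varphi\approx1$. Conversely $A$ satisfies $s\approx t$ iff the formula $s\leftrightarrow t$ is valid in $A$. So a variety and its set of valid formulas determine each other.

**Definition.** An *intermediate logic* is a set of propositional formulas that contains the intuitionistic propositional calculus, is closed under modus ponens and uniform substitution, and is contained in classical propositional logic. It is *topologically complete* if it is the set of formulas valid in some class of spaces (equivalently, of spatial locales). It is *Dragalin/FM complete* if it is the set of formulas valid in some class of locales.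

The second name refers to Dragalin semantics and Fairtlough–Mendler (FM) semantics. It is known that completeness for either is equivalent to the property just defined; we only use the definition in terms of locales.

The problem below is posed in "A Semantic Hierarchy for Intuitionistic Logic" (https://escholarship.org/content/qt2vp2x4rx/qt2vp2x4rx.pdf?t=poxut0).

**Problem.** Is there a variety of Heyting algebras that can be generated by locales but not by spatial locales? Equivalently, is there an intermediate logic that is Dragalin/FM complete but topologically incomplete?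

The two forms are equivalent by the correspondence just recalled. The logic of a class of locales with at least one nontrivial member is contained in classical logic, because $\{0,1\}$ is a subalgebra of every nontrivial Heyting algebra. The trivial variety is generated by the spatial locale $\mathcal O(\emptyset)$, so it plays no role.

Some cases are immediate. Every finite locale is spatial, being a finite distributive lattice, hence the lattice of up-sets of a finite poset. For a complete Boolean algebra the argument of Section 1 applies. The answer in general is no: there is no such variety and no such logic. The argument is in ZFC.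

## 3. Relatively maximal filters and the statement of the theorem

A *filter* of $L$ is a nonempty up-closed subset closed under $\wedge$. For a filter $F$ let $q_F:L\to L/F$ be the quotient map, so that $q_F(a)\le q_F(b)$ iff $a\to b\in F$. In particular $q_F(a)=1$ iff $a\in F$. The quotient $L/F$ is a Heyting algebra; it need not be complete.

**Definition.** A filter $F$ is *relatively maximal* if for some $u\notin F$ it is maximal among the filters omitting $u$. Such a $u$ is called a *value* of $F$.

Three examples will accompany us.

*The algebra $C$, or any Boolean algebra.* The relatively maximal filters are the ultrafilters. An ultrafilter is maximal among filters omitting $0$. Conversely, let $F$ be maximal omitting $u$, and suppose $a,\neg a\notin F$. The filters generated by $F\cup\{a\}$ and $F\cup\{\neg a\}$ contain $u$, so there is $f\in F$ with $f\wedge a\le u$ and $f\wedge\neg a\le u$. Then $f\le u$, so $u\in F$, a contradiction.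

*The chain $[0,1]$.* The relatively maximal filters are $F_x=(x,1]$ for $0\le x<1$, since $(x,1]$ is the largest filter omitting $x$. The only value of $F_x$ is $x$: for $v<x$, the filter $(v,1]$ is larger than $F_x$ and also omits $v$.

*The algebra $M=C\cup\{1\}$*, where a new top $1$ is put above the top of $C$, which we now call $m$. A filter of $M$ other than $\{1\}$ has the form $G\cup\{1\}$ with $G$ a filter of $C$. If it is maximal omitting some $u$, then $u\in C$ and $G$ is maximal among filters of $C$ omitting $u$, so $G$ is an ultrafilter. The filter $r=\{1\}$ is also relatively maximal, with value $m$, because every other filter contains $m$.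

**Theorem A.** Let $L$ be a locale. There are a $T_0$ space $X$, whose points are the relatively maximal filters of $L$, and Heyting homomorphisms $\iota:L\to\mathcal O(X)$ and $\sigma:\mathcal O(X)\to L$ with $\sigma\iota=\mathrm{id}_L$. For each $F\in X$ there is moreover a surjective Heyting homomorphism $h_F:\mathcal O(X)\to L/F$ with $h_F\iota=q_F$ and $h_F(U)=1\iff F\in U$. Hence $L\in\mathbf S(\mathcal O(X))\cap\mathbf H(\mathcal O(X))$ and $\mathcal O(X)\in\mathbf{SPH}(L)$, so $\mathbf{HSP}(L)=\mathbf{HSP}(\mathcal O(X))$.

**Corollary B.** If a variety is generated by a class $\mathcal K$ of locales, it is generated by spatial locales, and even by a single $\mathcal O(X)$ with $X$ a $T_0$ space. A Dragalin/FM complete intermediate logic is the logic of a single $T_0$ space.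

**Corollary C.** Let $\Lambda$ be an intermediate logic and $\Gamma\cup\{\varphi\}$ any set of formulas, possibly infinite and in any number of variables. If some valuation $v$ in a locale validating $\Lambda$ has $\bigwedge_{\gamma\in\Gamma}v(\gamma)\not\le v(\varphi)$, then the same happens in $\mathcal O(X)$ for some $T_0$ space $X$ validating $\Lambda$. Moreover some point of $X$ lies in the value of every $\gamma\in\Gamma$ but not in the value of $\varphi$.

## 4. The frame of ideals leaves the variety

A sensible person would first embed $L$ in the frame $\mathrm{Idl}(L)$ of its ideals. This frame is spatial: it is the open-set lattice of the space of prime filters of $L$ with the topology generated by the sets $\hat u=\{F:u\in F\}$, an ideal $J$ corresponding to $\bigcup_{u\in J}\hat u$. (Since $\hat u\cap\hat v=\widehat{u\wedge v}$ and $\hat u\cup\hat v=\widehat{u\vee v}$, every open set arises. If $v\notin J$, the prime filter theorem gives a prime filter that contains $v$ and is disjoint from $J$, so different ideals give different open sets.) Implication of ideals is $J\to K=\{c:c\wedge j\in K\text{ for all }j\in J\}$, so $\mathord\downarrow a\to\mathord\downarrow b=\{c:c\wedge a\le b\}=\mathord\downarrow(a\to b)$.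 Hence $a\mapsto\mathord\downarrow a$ is an embedding of Heyting algebras, and $L\in\mathbf S(\mathrm{Idl}(L))$.

What fails is the other direction. Take $L=C$ and let $J$ be the ideal of bounded regular open sets. It contains all bounded open intervals, so an element of $C$ disjoint from every member of $J$ is empty, and $\neg J=\{0\}$. Therefore $J\vee\neg J=J\neq C$. Excluded middle holds in $C$ and fails in $\mathrm{Idl}(C)$, so $\mathrm{Idl}(C)\notin\mathbf{HSP}(C)$.

Embedding $L$ in a spatial frame is easy. The difficulty is to stay inside the variety while doing so.

## 5. A Boolean algebra with a new top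

Let us do $M=C\cup\{1\}$ by hand. Its implication is
$$a\to b=1\ \text{ if }a\le b,\qquad 1\to b=b,\qquad a\to b=\neg_Ca\vee b\ \text{ if }a,b\in C,\ a\not\le b .$$
Excluded middle fails, as $m\vee(m\to0)=m\vee0=m$. Moreover $M$ is not spatial. As in Section 1, a point $y$ of a space gives an element $p\ne1$ with the property that $a\wedge b\le p$ implies $a\le p$ or $b\le p$, and $c\le p$ iff $y\notin c$. In $M$, $m$ has this property. If $p<m$ had it, then for $a\in C$ either $a\le p$ or $\neg_Ca\le p$, and $\neg_Cp$ would be an atom of $C$ as before. So $m$ is the only such element. Two different open sets are told apart by some point, hence by some such $p$, so a spatial $M$ would have at most two elements.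

The points are now $X=X_0\cup\{r\}$. An obvious topology on a set of filters is that of the up-sets for inclusion: all subsets of $X_0$, and $X$ itself, because $r=\{1\}$ lies below everything. The retraction that comes to mind sends $S\subseteq X_0$ to $\sigma_0(S)\in C$ and $X$ to $1$. It is not a Heyting homomorphism. Let $S=X_0\setminus\{G\}$. In the up-set topology $X_0\to S=\operatorname{int}(S\cup\{r\})=S$. By (1), $\sigma_0(S)=m$, so $X_0\to S$ is sent to $m$, whereas $\sigma_0(X_0)\to\sigma_0(S)=m\to m=1$.

The point $r$ should have been in $X_0\to S$, because $\sigma_0$ cannot see that $S$ is smaller than $X_0$. So let $\sigma_0$ decide: declare open all $S\subseteq X_0$, and all $\{r\}\cup S$ with $S\subseteq X_0$ and $\sigma_0(S)=m$. Since $\sigma_0$ preserves finite meets and is monotone, this is a topology. Let $\tau(U)=1$ if $r\in U$ and $\tau(U)=\sigma_0(U)$ otherwise. Then $\tau:\mathcal O(X)\to M$ is a Heyting homomorphism: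

- Bounds and joins are clear. For meets, the only case to look at is $r\in U$, $r\notin V$, where $\tau(U\cap V)=\sigma_0(U\cap X_0)\wedge\sigma_0(V)=m\wedge\sigma_0(V)=\tau(V)$.
- If $r\notin U$ and $r\notin V$, let $S=(X_0\setminus U)\cup V$, so that $\sigma_0(S)=\neg_C\sigma_0(U)\vee\sigma_0(V)$. If $\sigma_0(U)\le\sigma_0(V)$, then $\sigma_0(S)=m$, so $U\to V=S\cup\{r\}$ has value $1$. Otherwise $U\to V=S$ has value $\neg_C\sigma_0(U)\vee\sigma_0(V)$.
- If $r\in V$, then $U^c\cup V$ contains $r$, and $\sigma_0$ of its part in $X_0$ is at least $\sigma_0(V\cap X_0)=m$. So $U^c\cup V$ is open, with value $1=\tau(U)\to1$.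
- If $r\in U$ and $r\notin V$, then $U^c\cup V\subseteq X_0$ is open, with value $\neg_Cm\vee\sigma_0(V)=\sigma_0(V)=1\to\tau(V)$.

Further, each $\{G\}$ with $G\in X_0$ is open, so $U\mapsto[G\in U]$ is a Heyting homomorphism $\mathcal O(X)\to\{0,1\}$. Together with $\tau$, which detects $r$, these embed $\mathcal O(X)$ into $M\times\{0,1\}^{X_0}$, so $\mathcal O(X)\in\mathbf{HSP}(M)$. And $\tau$ is onto $M$. Hence $M$ and $\mathcal O(X)$ generate the same variety.

The general proof follows this pattern. We build a map $\sigma$ from *all* subsets of $X$ to a complete Boolean algebra, and then choose the topology so that interiors are dictated by $\sigma$.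

From now on $L$ is a locale. If $L$ is trivial, it has no relatively maximal filters, $X=\emptyset$, and $\mathcal O(\emptyset)\cong L$ proves Theorem A. So let $L$ be nontrivial.

## 6. A complete Boolean algebra around $L$

**Step 1.** *The purpose is a complete Boolean algebra $B\supseteq L$, as a target for Sikorski's theorem, together with a map back to $L$ that turns Boolean implication into Heyting implication.*

Let $B(L)$ be the free Boolean extension of the bounded distributive lattice $L$. We recall that $L$ is a bounded sublattice generating $B(L)$, that every bounded lattice homomorphism from $L$ to a Boolean algebra extends uniquely to a Boolean homomorphism on $B(L)$, and that every element of $B(L)$ is a finite join of elements $a\wedge\neg c$ with $a,c\in L$. Any Boolean algebra $A$ generated by a bounded sublattice isomorphic to $L$ is $B(L)$: the induced homomorphism $B(L)\to A$ is onto, and it is injective because a nonzero $a\wedge\neg c$ has $a\not\le c$ and so a nonzero image.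

Let $B$ be the MacNeille completion of $B(L)$, a complete Boolean algebra in which $B(L)$ is a dense subalgebra. So below each nonzero $b\in B$ there is a nonzero $a\wedge\neg c$ with $a,c\in L$. From now on $\neg$ is the complement of $B$, and $\to$ is the implication of $L$.

Examples: for $C$ we have $B(C)=B=C$. For $[0,1]$, with $u$ viewed as the set $[0,u)\subseteq[0,1)$, $B([0,1])$ is the algebra of finite unions of half-open intervals $[c,a)=a\wedge\neg c$. For $M$, embed $a\in C$ as $(a,0)$ and $1$ as $(m,1)$ in $C\times\{0,1\}$. This copy of $M$ generates the product, which is complete, so $B=B(M)=C\times\{0,1\}$.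

**(2)** *Joins of $L$ are joins in $B$.* Let $s=\bigvee_Lu_j$, let $b\in B$ satisfy $u_j\le b$ for all $j$, and suppose $s\not\le b$. By density choose $0\neq a\wedge\neg c\le s\wedge\neg b$ with $a,c\in L$. Then $u_j\wedge a\wedge\neg c\le b\wedge\neg b=0$, so $u_j\wedge a\le c$ for all $j$. By the distributive law of $L$, $s\wedge a=\bigvee_L(u_j\wedge a)\le c$. Hence $a\wedge\neg c=s\wedge a\wedge\neg c=0$, a contradiction.

Define $i(b)=\bigvee_L\{u\in L:u\le b\}$ for $b\in B$. By (2), $i(b)\le b$, so $i(b)$ is the largest element of $L$ below $b$. It follows that $i$ is monotone, is the identity on $L$, and preserves finite meets (an element of $L$ is below $b\wedge b'$ iff it is below both $i(b)$ and $i(b')$). Finally, for $u,v,w\in L$ we have $w\le\neg u\vee v$ iff $w\wedge u\le v$ iff $w\le u\to v$, so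
$$i(\neg u\vee v)=u\to v. \tag{3}$$

For $M=C\cup\{1\}$ one finds $i(m,1)=1$, and otherwise $i(x,\varepsilon)=x$.

## 7. The points and their first larger filters

**Step 2.** *The purpose is to record what relatively maximal filters give us: they are prime, they separate elements, and each has a least proper enlargement.*

Let $X$ be the set of relatively maximal filters of $L$. If $a\not\le c$, the filter $\mathord\uparrow a$ omits $c$, and Zorn's lemma enlarges it to a filter $F$ maximal among those omitting $c$. So
$$a\not\le c\ \Rightarrow\ a\in F\text{ and }c\notin F\text{ for some }F\in X. \tag{4}$$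

Let $F\in X$ have value $u$. If $v\notin F$, the filter generated by $F\cup\{v\}$ is larger than $F$, so it contains $u$. Thus
$$v\notin F\ \Rightarrow\ f\wedge v\le u\text{ for some }f\in F,\text{ i.e. }v\to u\in F. \tag{5}$$

The filter $F$ is proper, since $u\notin F$. It is prime: if $p\vee p'\in F$ but $p,p'\notin F$, then by (5), taking the meet of two elements of $F$, there is $f\in F$ with $f\wedge p\le u$ and $f\wedge p'\le u$. Then $f\wedge(p\vee p')\le u$, so $u\in F$, a contradiction.

Let $\Phi_F$ be the filter generated by $F\cup\{u\}$. A filter properly containing $F$ contains $u$, hence contains $\Phi_F$. So $\Phi_F$ is the least filter properly containing $F$, and it does not depend on the choice of the value $u$. Moreover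
$$v\text{ is a value of }F\iff v\in\Phi_F\setminus F. \tag{6}$$
Indeed, if $F$ is maximal among filters omitting $v$, then the larger filter $\Phi_F$ contains $v$. Conversely, if $v\in\Phi_F\setminus F$, every filter properly containing $F$ contains $\Phi_F$ and hence $v$.

For $u\in L$ put
$$\hat u=\{F\in X:u\in F\},\qquad\partial u=\{F\in X:u\in\Phi_F\setminus F\}.$$
So $\partial u$ is the set of points with value $u$, and since $F\subseteq\Phi_F$,
$$\{F\in X:u\in\Phi_F\}=\hat u\cup\partial u. \tag{7}$$

Examples: for $C$, every $\Phi_G$ is all of $C$, and $\partial u=X_0\setminus\hat u$. For $M$, $\Phi_r=\{m,1\}$ and $\partial m=\{r\}$. For $[0,1]$, identify $F_x$ with $x\in[0,1)$. Then $\Phi_{F_x}=[x,1]$ and $\hat u=[0,u)$, and $\partial u=\{u\}$ for $u<1$.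

Since points are prime and proper, $u\mapsto\hat u$ is a bounded lattice homomorphism $L\to\mathcal P(X)$. It extends to a Boolean homomorphism $e\mapsto\hat e$ on $B(L)$. This is injective: a nonzero $e$ lies above some nonzero $a\wedge\neg c$, where $a\not\le c$, and $\hat a\setminus\hat c\neq\emptyset$ by (4).

## 8. The map $\sigma$ on all subsets

**Step 3.** *The purpose is to assign to every set of points an element of $B$, in such a way that $\hat u$ gets $u$.*

The sets $\hat e$, $e\in B(L)$, form a subalgebra of $\mathcal P(X)$, and $\hat e\mapsto e$ is a well-defined Boolean homomorphism from it into $B$. By Sikorski's theorem it extends to a Boolean homomorphism $\sigma:\mathcal P(X)\to B$. Thus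
$$\sigma(\hat e)=e\quad(e\in B(L)),\qquad\text{in particular }\sigma(\hat u)=u\quad(u\in L). \tag{8}$$
We fix one such $\sigma$; any choice will do. For $L=C$ this is $\sigma_0$ of Section 1. For $L=M$, the set $\{r\}=X\setminus\hat m$ is sent to $\neg m$.

## 9. A topology that retracts onto $L$ but leaves the variety

With $i$ and $\sigma$ in hand, a natural definition is to call $U$ open when its value $iσ(U)$ belongs to each of its points:
$$\mathcal T_0=\{U\subseteq X:i\sigma(U)\in F\text{ for all }F\in U\}=\{U:U\subseteq\widehat{i\sigma(U)}\}.$$
Since $i\sigma$ is monotone and preserves finite meets, this is a topology. Half of what we want comes at once. If $U\in\mathcal T_0$ then $\sigma(U)\le i\sigma(U)$ by (8), so $\sigma(U)=i\sigma(U)\in L$. For any $S$ with $u=i\sigma(S)$, the $\mathcal T_0$-interior of $S$ is $S\cap\hat u$: a set $U\in\mathcal T_0$ with $U\subseteq S$ satisfies $U\subseteq\widehat{i\sigma(U)}\subseteq\hat u$, and $\sigma(S\cap\hat u)=\sigma(S)\wedge u=u$, so that $S\cap\hat u\in\mathcal T_0$. Therefore, by (3), $\sigma(U\to V)=i(\neg\sigma(U)\vee\sigma(V))=\sigma(U)\to\sigma(V)$, and $\sigma:\mathcal T_0\to L$ is a Heyting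 homomorphism. Also $\hat u\in\mathcal T_0$, and $\hat u\to\hat v=(\hat u^c\cup\hat v)\cap\widehat{u\to v}=\widehat{u\to v}$. So $L$ is a retract of $\mathcal T_0$.

But $\mathcal T_0$ may fail to lie in $\mathbf{HSP}(L)$. Take $L=C$. By (1), $\sigma(\{G\})=0\notin G$, so $\{G\}$ is not open. On the other hand $V=X_0\setminus\{G\}$ has $\sigma(V)=1$ and is open. Then $\neg V=\operatorname{int}\{G\}=\emptyset$ and $V\cup\neg V=V\neq X_0$. Excluded middle fails again.

To see what to change, ask how $\mathcal O(X)$ could be put into $\mathbf{SPH}(L)$. For each $F$ we would like a homomorphism $h_F$ into $L/F$ that equals $1$ exactly on the open sets containing $F$. Let $u_0$ be a value of $F$ and $s=q_F(u_0)$. By (5), every element of $L/F$ other than $1$ is $\le s$, and $s<1$. So $L/F$ is the interval $[0,s]$ with one extra element $1$ on top. Let $\sigma(U)$ determine the part of $h_F(U)$ below $s$, that is, $h_F(U)\wedge s=q_F(\sigma(U))\wedge s$, and let membership $F\in U$ determine only whether $h_F(U)=1$. For this to be consistent we need $q_F(\sigma(U))\ge s$ whenever $F\in U$. Now for $v\in L$,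
$$s\le q_F(v)\iff u_0\to v\in F\iff f\wedge u_0\le v\text{ for some }f\in F\iff v\in\Phi_F. \tag{9}$$
So the condition to ask is $i\sigma(U)\in\Phi_F$, not $i\sigma(U)\in F$. This weaker condition makes more sets open. For $L=C$ it makes every set open, as in Section 1. For $L=M$ it asks $i\sigma(U)\ge m$ when $r\in U$; as $\sigma(U)$ is then the pair $(\sigma_0(U\cap X_0),1)$, this says $\sigma_0(U\cap X_0)=m$, as in Section 5.

The price is that $\sigma(U)\in L$ is no longer automatic. If $U$ is open in the new sense and $u=i\sigma(U)$, then (7) gives only $U\subseteq\hat u\cup\partial u$, hence $u\le\sigma(U)\le u\vee\sigma(\partial u)$. We are saved if every element of $B$ between $u$ and $u\vee\sigma(\partial u)$ lies in $L$. If all elements of $B$ in an interval $[u,b]$ lie in $L$, then $[u,b]$ is a Boolean interval of $L$. So we now look for the largest Boolean interval starting at $u$, and then show that $\sigma(\partial u)$ does not reach beyond it.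

## 10. The largest Boolean interval above $u$

**Step 4.** *The purpose is to find $u^+\ge u$ in $L$ such that every element of $B$ between $u$ and $u^+$ belongs to $L$.*

For $u\le a$ in $L$, $[u,a]$ denotes the interval in $L$. It is distributive, so it is Boolean iff each of its elements has a complement in it. Put
$$\mathcal A_u=\{a\ge u:[u,a]\text{ is a Boolean lattice}\},\qquad u^+=\bigvee\mathcal A_u .$$
Note $u\in\mathcal A_u$. Examples: in $C$, $u^+=1$ always. In $[0,1]$, $u^+=u$, because a nontrivial interval of a dense chain is not Boolean. In $M$, $u^+=m$ for $u<m$ (the element $m$ has no complement in $[u,1]$), while $m^+=1$.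

**(10)** *The interval $[u,u^+]$ is Boolean.* Let $w\in[u,u^+]$ and $w'=(w\to u)\wedge u^+$. Then $w'\ge u$, and $w\wedge w'=u$. Let $a\in\mathcal A_u$ and let $t$ be the complement of $w\wedge a$ in $[u,a]$. Then $t\wedge w=t\wedge a\wedge w=u$, so $t\le w\to u$. Since also $t\le a\le u^+$, we get $t\le w'$. Hence $a=(w\wedge a)\vee t\le w\vee w'$. Taking the join over $a\in\mathcal A_u$ gives $u^+\le w\vee w'$, and clearly $w\vee w'\le u^+$. So $w'$ is a complement of $w$.

**(11)** *If $b\in B$ and $u\le b\le u^+$, then $b\in L$.* Let $w=i(b)$, so $u\le w\le b$. Suppose $w\neq b$ and choose, by density, $0\neq e=a\wedge\neg c\le b\wedge\neg w$ with $a,c\in L$. Since $b\le u^+$ and $u\le w$, we have $e\le u^+\wedge\neg u$. Move $a$ and $c$ into the interval: let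
$$p=(a\wedge u^+)\vee u,\qquad r=(c\wedge u^+)\vee u,$$
both in $[u,u^+]$. Then $p\wedge\neg u=a\wedge u^+\wedge\neg u$ and $\neg r=(\neg c\vee\neg u^+)\wedge\neg u$, so
$$p\wedge\neg r=a\wedge u^+\wedge\neg u\wedge(\neg c\vee\neg u^+)=a\wedge\neg c\wedge u^+\wedge\neg u=e .$$
Let $r'$ be the complement of $r$ in $[u,u^+]$, which exists by (10). In $B$, from $r\vee r'=u^+$ and $r\wedge r'=u$, we get $u^+\wedge\neg r=r'\wedge\neg r=r'\wedge\neg(r\wedge r')=r'\wedge\neg u$. As $p\le u^+$,
$$e=p\wedge\neg r=p\wedge u^+\wedge\neg r=p\wedge r'\wedge\neg u .$$
Therefore $p\wedge r'\le e\vee u\le b$. Since $p\wedge r'\in L$, this gives $p\wedge r'\le i(b)=w$. But then $e\le w$, while $0\neq e\le\neg w$, a contradiction. So $b=w\in L$.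

## 11. Avoiding the points with value $u$

**Step 5.** *The purpose is to prove $\sigma(\partial u)\le u^+\wedge\neg u$.* Let $\partial'u=\partial u\setminus\widehat{u^+}$; these are the points of $\partial u$ that could cause trouble. The next lemma says that $\partial'u$ is thin. In the chain $[0,1]$ it says that every nonempty half-open interval contains a smaller one avoiding the point $u$.

**Avoidance Lemma (12).** For every nonzero $e\in B(L)$ and every $u\in L$ there is $0\neq e'\le e$ in $B(L)$ with $\hat e'\cap\partial'u=\emptyset$.

**Proof.** Shrinking $e$, we may assume $e=a\wedge\neg c$ with $a,c\in L$.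

*Case 1: $e\wedge u\neq0$.* Let $e'=e\wedge u$. The points of $\hat e'$ contain $u$, so none of them is in $\partial u$.

*Case 2: $e\wedge u=0$.* Then $e=a\wedge\neg c\wedge\neg u=a\wedge\neg c_1$ with $c_1=c\vee u$. Let $n=c_1\to u$. If $F\in\partial u$, then $u$ is a value of $F$ by (6), so by (5)
$$F\in\partial u,\ c_1\notin F\ \Rightarrow\ n\in F .$$

*Case 2a: $e\wedge\neg n\neq0$.* Let $e'=e\wedge\neg n$. The points of $\hat e'$ omit both $c_1$ and $n$, so none of them is in $\partial u$.

*Case 2b: $e\le n$.* Then $e=a\wedge n\wedge\neg c_1$. Since $n\wedge c_1\le u$, the element $n\wedge\neg u\wedge c_1$ is $0$, so $n\wedge\neg u=n\wedge\neg u\wedge\neg c_1=n\wedge\neg c_1$, the last equality because $u\le c_1$. Hence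
$$e=a\wedge n\wedge\neg u=a_2\wedge\neg u,\qquad a_2=(a\wedge n)\vee u .$$
As $e\neq0$, we have $a_2>u$. There are two possibilities.

If $[u,a_2]$ is Boolean, then $a_2\le u^+$. The points of $\hat e$ contain $a_2$, hence $u^+$, so they are not in $\partial'u$. Take $e'=e$.

If $[u,a_2]$ is not Boolean, some $v\in[u,a_2]$ has no complement in it. Let $d=v\vee((v\to u)\wedge a_2)$. The element $(v\to u)\wedge a_2$ is in $[u,a_2]$ and meets $v$ in $u$; since it is not a complement of $v$, we have $d<a_2$. Let $e'=a_2\wedge\neg d$. Then $e'\neq0$, and $e'\le a_2\wedge\neg u=e$ because $d\ge u$. If $F\in\hat e'$, then $a_2\in F$ and $d\notin F$, so $v\notin F$ and $(v\to u)\wedge a_2\notin F$; hence $v\to u\notin F$. By (5), $u$ is not a value of $F$, that is, $F\notin\partial u$. $\square$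

Now we draw the conclusion about $\sigma$. First, $\sigma(\partial'u)=0$. Suppose not. By density there is $0\neq e\in B(L)$ with $e\le\sigma(\partial'u)$. Take $e'$ from (12). Then by (8)
$$e'=e'\wedge\sigma(\partial'u)=\sigma(\hat e'\cap\partial'u)=\sigma(\emptyset)=0,$$
a contradiction. This is the computation that gave (1). Next, a point of $\partial u\setminus\partial'u$ contains $u^+$ and omits $u$, so $\partial u\subseteq\partial'u\cup(\widehat{u^+}\setminus\hat u)$. Applying $\sigma$,
$$\sigma(\partial u)\le u^+\wedge\neg u. \tag{13}$$

## 12. The topology defined by $\Phi_F$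

**Step 6.** *The purpose is to define the topology, and to show that $L$ is a retract of $\mathcal O(X)$ in the sense of Heyting algebras.* Let
$$\mathcal O(X)=\{U\subseteq X:i\sigma(U)\in\Phi_F\text{ for all }F\in U\}.$$
This is a topology. The empty set belongs to it vacuously, and $X$ does because $i\sigma(X)=1$. For unions, if $F\in U_j$ then $i\sigma(\bigcup_kU_k)\ge i\sigma(U_j)\in\Phi_F$. For intersections, $i\sigma(U\cap V)=i\sigma(U)\wedge i\sigma(V)$, and $\Phi_F$ is a filter.

**(14)** *For every $S\subseteq X$, $\operatorname{int}S=\{F\in S:i\sigma(S)\in\Phi_F\}$ and $i\sigma(\operatorname{int}S)=i\sigma(S)$.* Let $u=i\sigma(S)$ and $T=\{F\in S:u\in\Phi_F\}$. If $U\subseteq S$ is open and $F\in U$, then $i\sigma(U)\le u$ and $i\sigma(U)\in\Phi_F$, so $u\in\Phi_F$; thus $U\subseteq T$. Next, $\hat u\cap S\subseteq T$ since $F\subseteq\Phi_F$. So $\sigma(T)\ge u\wedge\sigma(S)=u$, because $u\le\sigma(S)$. Hence $i\sigma(T)\ge u$. For $F\in T$ this gives $i\sigma(T)\in\Phi_F$, so $T$ is open, and $T=\operatorname{int}S$. Since $T\subseteq S$, also $i\sigma(T)\le u$.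

**(15)** *If $U$ is open, then $\sigma(U)\in L$; hence $\sigma(U)=i\sigma(U)$.* Let $u=i\sigma(U)\le\sigma(U)$. By openness and (7), $U\subseteq\hat u\cup\partial u$. By (8) and (13), $\sigma(U)\le u\vee(u^+\wedge\neg u)=u^+$. By (11), $\sigma(U)\in L$.

**(16)** *$\sigma$ restricts to a Heyting homomorphism $\mathcal O(X)\to L$.* It preserves finite meets, finite joins, $0$ and $1$, since these are computed in $\mathcal O(X)$ as in $\mathcal P(X)$ and in $L$ as in $B$. For $U,V$ open we have $U\to V=\operatorname{int}(U^c\cup V)$. By (15), (14) and (3),
$$\sigma(U\to V)=i\sigma(U\to V)=i\sigma(U^c\cup V)=i(\neg\sigma(U)\vee\sigma(V))=\sigma(U)\to\sigma(V).$$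
In the last step (3) applies because $\sigma(U),\sigma(V)\in L$.

**(17)** *$\iota(u)=\hat u$ defines a Heyting homomorphism $\iota:L\to\mathcal O(X)$ with $\sigma\iota=\mathrm{id}_L$.* The set $\hat u$ is open, since for $F\in\hat u$ we have $i\sigma(\hat u)=u\in F\subseteq\Phi_F$. By Step 2, $\iota$ preserves finite meets and joins, $0$ and $1$, and $\sigma\iota=\mathrm{id}_L$ by (8). For implication let $w=u\to v$. Since $i\sigma(\hat u^c\cup\hat v)=i(\neg u\vee v)=w$, (14) gives
$$\hat u\to\hat v=\{F:(u\notin F\text{ or }v\in F)\text{ and }w\in\Phi_F\}.$$
This contains $\hat w$: if $w\in F$, then $w\in\Phi_F$, and $u\in F$ implies $v\in F$ because $u\wedge w\le v$. Conversely, let $F$ be in this set and suppose $w\notin F$. Then $v\notin F$, as $v\le w$, so $u\notin F$. Since $w\in\Phi_F\setminus F$, $w$ is a value of $F$ by (6). By (5), $f\wedge u\le w$ for some $f\in F$. Then $f\wedge u\le u\wedge w\le v$, so $f\le u\to v=w$ and $w\in F$, a contradiction.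

Finally, $X$ is $T_0$: if $F\neq F'$, some $u$ lies in exactly one of them, and the open set $\hat u$ contains exactly one of the two points.

For the chain $[0,1]$, with $X=[0,1)$, the definition says that $U$ is open iff $i\sigma(U)\ge x$ for all $x\in U$, that is, iff $i\sigma(U)\ge\sup U=:u$ (with $\sup\emptyset=0$). If $u<1$, then $U\subseteq[0,u]=\hat u\cup\partial u$ and $\sigma(U)\le u^+=u$ by (13); if $u=1$, then $\sigma(U)\le u$ trivially. So the open sets are exactly the $U$ with $\sigma(U)=\sup U$. In particular $[0,u)$ and $[0,u]$ are both open for $u<1$, and $\sigma$ sends both to $u$.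

## 13. A homomorphism to $L/F$ for each point

**Step 7.** *The purpose is to put $\mathcal O(X)$ into $\mathbf{SPH}(L)$, by homomorphisms that detect the points.* Fix $F\in X$ with value $u_0$, and write $q=q_F$, $s=q(u_0)$. As $u_0\notin F$, $s<1$. If $q(v)\neq1$, then $v\notin F$, and (5) gives $v\to u_0\in F$, so $q(v)\le s$. Thus every element of $L/F$ other than $1$ is $\le s$. By (9), $v\in\Phi_F$ iff $s\le q(v)$. For open $U$ define
$$h(U)=\begin{cases}1,&F\in U,\\ q(\sigma(U))\wedge s,&F\notin U.\end{cases}$$
Since $s<1$, $h(U)=1\iff F\in U$. Also
$$h(U)\wedge s=q(\sigma(U))\wedge s\quad\text{for all open }U. \tag{18}$$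
This is clear if $F\notin U$. If $F\in U$, openness and (15) give $\sigma(U)\in\Phi_F$, so $q(\sigma(U))\ge s$ and both sides are $s$.

An element $z\in L/F$ is determined by $z\wedge s$ together with the information whether $z=1$, because $z\neq1$ implies $z=z\wedge s$. So, to show that $h$ preserves an operation, it is enough to check that the two sides agree after meeting with $s$, and that one side equals $1$ iff the other does.

*Agreement after meeting with $s$.* In any Heyting algebra, $z\mapsto z\wedge s$ is a Heyting homomorphism onto $[0,s]$, where the implication of $[0,s]$ is $(x\to y)\wedge s$. Lattice operations and bounds are clear. For implication, if $t\le s$, then $t\le x\to y$ iff $t\wedge x\le y$ iff $t\wedge(x\wedge s)\le y\wedge s$, so $(x\to y)\wedge s$ is the implication from $x\wedge s$ to $y\wedge s$ in $[0,s]$. Since $q\sigma$ is a Heyting homomorphism on $\mathcal O(X)$ by (16), (18) shows that $U\mapsto h(U)\wedge s$ is a Heyting homomorphism $\mathcal O(X)\to[0,s]$. For instance, writing $\to_s$ for the implication of $[0,s]$,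
$$h(U\to V)\wedge s=(h(U)\wedge s)\to_s(h(V)\wedge s)=(h(U)\to h(V))\wedge s ,$$
and similarly for the other operations.

*Equality with $1$: bounds, meets, joins.* We have $h(X)=1$, and $h(\emptyset)=q(0)\wedge s=0$. Next, $h(U\cap V)=1$ iff $F\in U$ and $F\in V$, iff $h(U)\wedge h(V)=1$. Finally $h(U\cup V)=1$ iff $h(U)=1$ or $h(V)=1$, and this holds iff $h(U)\vee h(V)=1$, because two elements other than $1$ have join $\le s<1$.

*Equality with $1$: implication.* As in (16), $i\sigma(U^c\cup V)=\sigma(U)\to\sigma(V)$. So by (14), $h(U\to V)=1$ iff both of the following hold: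

- (a) $F\notin U$ or $F\in V$, that is, $h(U)\neq1$ or $h(V)=1$;
- (b) $\sigma(U)\to\sigma(V)\in\Phi_F$, that is, $s\le q\sigma(U)\to q\sigma(V)$, that is, $s\wedge q\sigma(U)\le q\sigma(V)$, which by (18) says $h(U)\wedge s\le h(V)\wedge s$.

Together, (a) and (b) are equivalent to $h(U)\le h(V)$. If $h(U)\le h(V)$, both hold. Conversely assume both. If $h(V)=1$, then $h(U)\le h(V)$ is clear. If $h(V)\neq1$, then $h(U)\neq1$ by (a), so both elements are $\le s$, and (b) reads $h(U)\le h(V)$. Hence $h(U\to V)=1$ iff $h(U)\le h(V)$ iff $h(U)\to h(V)=1$.

So $h_F:=h$ is a Heyting homomorphism $\mathcal O(X)\to L/F$. If $u\in F$, then $h_F(\hat u)=1=q(u)$. If $u\notin F$, then $q(u)\le s$ and $h_F(\hat u)=q(u)\wedge s=q(u)$. So $h_F\iota=q_F$, and $h_F$ is onto because $q_F$ is.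

**End of the proof of Theorem A.** If $U\neq V$ are open, some $F$ lies in exactly one of them, and then exactly one of $h_F(U),h_F(V)$ equals $1$. So the $h_F$ together embed $\mathcal O(X)$ into $\prod_{F\in X}L/F$, and $\mathcal O(X)\in\mathbf{SPH}(L)\subseteq\mathbf{HSP}(L)$. By (17), $\sigma\iota=\mathrm{id}_L$, so $\iota$ is injective and $\sigma$ is onto: $L$ is a subalgebra and a homomorphic image of $\mathcal O(X)$. Hence $\mathbf{HSP}(L)=\mathbf{HSP}(\mathcal O(X))$. $\blacksquare$

In the chain $[0,1]$, $L/F_u$ is the chain $[0,u]\cup\{1\}$ with $s=u$. The open sets $[0,u)$ and $[0,u]$, which $\sigma$ identifies, are sent by $h_{F_u}$ to $u$ and $1$.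

## 14. One space for a variety, and infinitely many premises

**Proof of Corollary B.** Let $\mathbf V=\mathbf{HSP}(\mathcal K)$ with $\mathcal K$ a class of locales. Replace each $L\in\mathcal K$ by the spatial locale $\mathcal O(X)$ of Theorem A. Since $\mathbf{HSP}(L)=\mathbf{HSP}(\mathcal O(X))$, these spatial locales generate $\mathbf V$.

For a single space, note that up to renaming variables there are countably many equations. An equation that fails in $\mathbf V=\mathbf{HSP}(\mathcal K)$ fails in some member of $\mathcal K$. For each failing equation choose a locale in $\mathcal K$ that refutes it, and let $L$ be the product of the chosen locales. Operations in a product are componentwise, including infinite joins, so $L$ is a locale. It lies in $\mathbf V$, so it satisfies all equations valid in $\mathbf V$. An equation failing in $\mathbf V$ fails in one of the factors, which is a homomorphic image of $L$, so it fails in $L$. Thus $L$ and $\mathbf V$ have the same valid equations, and by Birkhoff's theorem $\mathbf V=\mathbf{HSP}(L)$. Theorem A gives a $T_0$ space $X$ with $\mathbf V=\mathbf{HSP}(\mathcal O(X))$.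

For logics, let $\Lambda$ be the set of formulas valid in a class $\mathcal K$ of locales. With $X$ as above, $\mathcal K$ and $\mathcal O(X)$ generate the same variety, so they have the same valid formulas, and $\Lambda$ is the logic of $X$. $\blacksquare$

Conversely, topological completeness trivially implies completeness for locales. So an intermediate logic is Dragalin/FM complete iff it is topologically complete, and the answer to the Problem is no, in both forms.

**Proof of Corollary C.** Let $v$ be a valuation in a locale $L$ validating $\Lambda$, with $a:=\bigwedge_{\gamma\in\Gamma}v(\gamma)\not\le v(\varphi)$. Take $X$ from Theorem A. It validates $\Lambda$, because $\mathcal O(X)\in\mathbf{HSP}(L)$. Consider the valuation $\iota v$ in $\mathcal O(X)$. Since $\iota$ is a Heyting homomorphism, every formula $\psi$ gets the value $\widehat{v(\psi)}$. By (4) there is $F\in X$ with $a\in F$ and $v(\varphi)\notin F$. As $a\le v(\gamma)$, we have $F\in\widehat{v(\gamma)}$ for all $\gamma\in\Gamma$, while $F\notin\widehat{v(\varphi)}$. This is the required point.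

The meet of the values of the premises in $\mathcal O(X)$ is $\operatorname{int}\bigcap_\gamma\widehat{v(\gamma)}$. The set $\hat a$ is open and contained in every $\widehat{v(\gamma)}$, so this meet contains $\hat a$. Since $F\in\hat a$ and $F\notin\widehat{v(\varphi)}$, the meet is not contained in $\widehat{v(\varphi)}$. $\blacksquare$
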